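# Shintani functions on $GL(n)$ over $\mathbb R$ and $\mathbb C$: multiplicity one for all unramified parameters

## 1. The groups and their unramified characters

Let $E=\mathbb R$ or $E=\mathbb C$, with normalized absolute value $|\cdot|_E$. So $|t|_{\mathbb R}$ is the usual absolute value and $|t|_{\mathbb C}=t\bar t$ is the square of the usual one. Fix $n\ge2$ and put $G=GL(n,E)$. We use:

* $K\subset G$, equal to $O(n)$ if $E=\mathbb R$ and to $U(n)$ if $E=\mathbb C$, with Haar measure $dk$ of total mass $1$;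
* $T$, the diagonal torus, $N$, the upper triangular unipotent group, and $B=TN$;
* $T^1=\{\mathrm{diag}(\varepsilon_1,\dots,\varepsilon_n):|\varepsilon_i|_E=1\}$, which equals $B\cap K$;
* $\delta_B(\mathrm{diag}(t_1,\dots,t_n)u)=\prod_i|t_i|_E^{\,n+1-2i}$ for $u\in N$.

The Iwasawa decomposition is $G=BK$. For $g\in G$ let $b(g)\in B$ be a $B$-component of $g$. It is unique up to right multiplication by $T^1$, so a character of $B$ that is trivial on $T^1N$ has a well-defined value at $b(g)$.

The smaller group $G_o=GL(n-1,E)$ sits in $G$ by $h\mapsto\begin{bmatrix}h&0\\0&1\end{bmatrix}$. Its versions of the objects above are $K_o,T_o,B_o,\delta_{B_o}$, and $K_o\subset K$, $B_o\subset B$ as sets of matrices. The Lie algebras are $\mathfrak g,\mathfrak g_o,\mathfrak k,\mathfrak k_o$. They are real Lie algebras, also when $E=\mathbb C$, and the subscript $\mathbb C$ means $\otimes_{\mathbb R}\mathbb C$. Finally $\mathfrak p\subset\mathfrak g$ is the space of symmetric ($E=\mathbb R$) or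 Hermitian ($E=\mathbb C$) matrices, so $\mathfrak g=\mathfrak k\oplus\mathfrak p$.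

**Definition 1.** $X_{\mathrm{unr}}(T)$ is the group of continuous homomorphisms $\Xi:T\to\mathbb C^\times$ trivial on $T^1$. Such a $\Xi$ has the form $\Xi(\mathrm{diag}(t_i))=\prod_i\Xi_i(t_i)$ with $\Xi_i(t)=|t|_E^{\mu_i}$, $\mu_i\in\mathbb C$. We extend $\Xi$ to $B$ trivially on $N$.

Throughout, $\Xi\in X_{\mathrm{unr}}(T)$ has exponents $\mu_1,\dots,\mu_n$ and $\xi\in X_{\mathrm{unr}}(T_o)$ has exponents $\nu_1,\dots,\nu_{n-1}$. Put $\Omega=\Xi_1\cdots\Xi_n$ and $\omega=\xi_1\cdots\xi_{n-1}$, characters of $E^\times$.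

**Example.** For $n=2$, $\Xi(\mathrm{diag}(t_1,t_2))=|t_1|^{\mu_1}|t_2|^{\mu_2}$, $\xi(t)=|t|^{\nu_1}$ and $\delta_B^{1/2}=|t_1/t_2|^{1/2}$. The sign character of $\mathbb R^\times$ is not unramified, since it is not trivial at $-1$.

## 2. Differentiation on the left and on the right

For a function $f$ on $G$ let $(L(h)f)(g)=f(h^{-1}g)$ and $(R(h)f)(g)=f(gh)$. For $X\in\mathfrak g$ and smooth $f$,
$$L_Xf(g)=\tfrac{d}{dt}f(\exp(-tX)g)|_{t=0},\qquad R_Xf(g)=\tfrac{d}{dt}f(g\exp(tX))|_{t=0}.$$
Both extend to actions $u\mapsto L_u$, $u\mapsto R_u$ of $\mathcal U=\mathcal U(\mathfrak g_{\mathbb C})$ on $C^\infty(G)$, and they commute with each other. Let $U_m\subset\mathcal U$ be the standard filtration, with $U_{-1}=0$. Let $u\mapsto u^\top$ be the anti-automorphism of the enveloping algebra with $X^\top=-X$. Let $\mathcal Z_G$ be the center of $\mathcal U$ and $\mathcal Z_{G_o}$ that of $\mathcal U(\mathfrak g_{o,\mathbb C})$.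

**Definition 2.** Symmetrization $\mathrm{sym}:S(\mathfrak g_{\mathbb C})\to\mathcal U$ is the linear bijection $X_1\cdots X_m\mapsto\frac1{m!}\sum_{\sigma}X_{\sigma(1)}\cdots X_{\sigma(m)}$. It commutes with $\mathrm{Ad}(G)$, and the degree-$m$ symbol of $\mathrm{sym}(p)$, $p\in S^m(\mathfrak g_{\mathbb C})$, is $p$.

To produce central elements we use the form $\langle X,Y\rangle=\mathrm{Re}\,\mathrm{tr}(XY)$ on $\mathfrak g$. It is nondegenerate, $\mathrm{Ad}(G)$-invariant, positive on $\mathfrak p$ and negative on $\mathfrak k$. Also $\mathfrak k\perp\mathfrak p$: if $X$ is skew-Hermitian and $Y$ Hermitian, then $\overline{\mathrm{tr}(XY)}=\mathrm{tr}(Y^*X^*)=-\mathrm{tr}(XY)$. Via $\langle\cdot,\cdot\rangle$ the algebra $S(\mathfrak g_{\mathbb C})$ becomes the algebra of complex-valued polynomial functions on the real vector space $\mathfrak g$, with $Y\in\mathfrak g$ corresponding to $X\mapsto\langle X,Y\rangle$. Under this identification: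

* an element of $\mathfrak k$ is a function vanishing on $\mathfrak p$, so the quotient map $S(\mathfrak g_{\mathbb C})\to S(\mathfrak g_{\mathbb C})/\mathfrak kS(\mathfrak g_{\mathbb C})=S(\mathfrak p_{\mathbb C})$ is restriction of functions to $\mathfrak p$;
* $S(\mathfrak g_{o,\mathbb C})$ consists of the polynomials in the upper-left $(n-1)\times(n-1)$ block of $X$.

Let $\tau_j\in S^j(\mathfrak g_{\mathbb C})$ correspond to the invariant function $X\mapsto\mathrm{tr}(X^j)$ and put $Z_j=\mathrm{sym}(\tau_j)$. It is $\mathrm{Ad}(G)$-invariant, so $Z_j\in\mathcal Z_G$. Let $z_i\in\mathcal Z_{G_o}$ be the same construction for $A\mapsto\mathrm{tr}(A^i)$ on $\mathfrak g_o$.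

**Example.** Let $n=2$, $E=\mathbb R$, with matrix units $E_{ij}$. The coordinate $x_{ij}$ of $X$ is $\langle X,E_{ji}\rangle$, so $\mathrm{tr}(X^2)=\sum x_{ij}x_{ji}$ gives
$$Z_1=E_{11}+E_{22},\qquad Z_2=E_{11}^2+E_{22}^2+E_{12}E_{21}+E_{21}E_{12},$$
and $\mathcal Z_G=\mathbb C[Z_1,Z_2]$. For $G_o=GL(1,\mathbb R)$ we get $z_1=1_1$ and $\mathcal Z_{G_o}=\mathbb C[z_1]$.

We shall move left derivatives to the right side, in two ways.

**Lemma 1.** Let $f\in C^\infty(G)$, $z\in\mathcal U(\mathfrak g_{o,\mathbb C})$. Then $(L_zf)(e)=(R_{z^\top}f)(e)$. If $H(h)=f(h^{-1}g)$ for $h\in G_o$, then $(R_zH)(e)=(L_zf)(g)$.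

*Proof.* Let $z=X_1\cdots X_m$. Unwinding the definition from the left,
$$(L_{X_1}\cdots L_{X_m}f)(g)=\partial_{t_1}\cdots\partial_{t_m}f(e^{-t_mX_m}\cdots e^{-t_1X_1}g)|_{t=0}.$$
At $g=e$ the right side is $(R_{(-X_m)\cdots(-X_1)}f)(e)=(R_{z^\top}f)(e)$. For general $g$ it is $\partial_{t_1}\cdots\partial_{t_m}H(e^{t_1X_1}\cdots e^{t_mX_m})|_{t=0}=(R_zH)(e)$. $\square$

## 3. Spherical functions and the characters $\Xi^\wedge$

**Definition 3.** For $\Xi\in X_{\mathrm{unr}}(T)$ put $\phi_\Xi(bk)=\Xi(b)\delta_B(b)^{1/2}$ for $b\in B,k\in K$, and $\Psi_\Xi(g)=\int_K\phi_\Xi(kg)\,dk$. The character $\Xi^\wedge:\mathcal Z_G\to\mathbb C$ is defined by $R_Z\Psi_\Xi=\Xi^\wedge(Z)\Psi_\Xi$. The same construction for $G_o$ gives $\phi_\xi,\Psi_\xi,\xi^\wedge$.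

**Lemma 2.** $R_Z\phi_\Xi=\Xi^\wedge(Z)\phi_\Xi$ for $Z\in\mathcal Z_G$. So $\Xi^\wedge(Z)=(R_Z\phi_\Xi)(e)$, which is an entire function of $\mu$.

*Proof.* The function $R_Z\phi_\Xi$ has the same left $B$-equivariance as $\phi_\Xi$. It is right $K$-invariant, because $R(k)R_ZR(k^{-1})=R_{\mathrm{Ad}(k)Z}$ and $\mathrm{Ad}(K)$ acts trivially on $\mathcal Z_G$. (For $E=\mathbb C$, $K$ is connected; for $E=\mathbb R$, $\mathrm{Ad}(O(n))$ lies in the image of the connected group $GL(n,\mathbb C)$.) Since $G=BK$, $R_Z\phi_\Xi=c(Z)\phi_\Xi$ for a scalar $c(Z)$. Averaging over left translates by $K$ gives $R_Z\Psi_\Xi=c(Z)\Psi_\Xi$, and $\Psi_\Xi(e)=1$, so $c=\Xi^\wedge$. Finally $\phi_\Xi(g)$ is smooth in $(\mu,g)$ and entire in $\mu$. $\square$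

**Example.** Let $n=2$, $E=\mathbb R$. From $E_{21}E_{12}=E_{12}E_{21}-(E_{11}-E_{22})$ we get $Z_2=E_{11}^2+E_{22}^2-(E_{11}-E_{22})+2E_{12}E_{21}$. The last term kills $\phi_\Xi$ at $e$, since $R_{E_{21}}\phi_\Xi$ is left $N$-invariant. On diagonal matrices $\phi_\Xi$ is $|t_1|^{\mu_1+1/2}|t_2|^{\mu_2-1/2}$. Hence $\Xi^\wedge(Z_1)=\mu_1+\mu_2$ and
$$\Xi^\wedge(Z_2)=(\mu_1+\tfrac12)^2+(\mu_2-\tfrac12)^2-(\mu_1-\mu_2+1)=\mu_1^2+\mu_2^2-\tfrac12 .$$

The next lemma is what lets us move group elements across integrals over $K$.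

**Lemma 3.** If $F\in C(G)$ and $F(bg)=\delta_B(b)F(g)$ for $b\in B$, then $\int_KF(kh)\,dk=\int_KF(k)\,dk$ for all $h\in G$. The same holds for $G_o$.

*Proof.* For $b=tu$ let $d_lb=dt\,du$, a left Haar measure on $B$. Then $\int_G\varphi(g)dg=\int_K\int_B\varphi(bk)\,d_lb\,dk$ is a Haar measure on the unimodular group $G$. Conjugation by $t_0$ multiplies $du$ by $\prod_{i<j}|t_{0,i}/t_{0,j}|_E=\delta_B(t_0)$, so $\int_B\eta(bb_0)\,d_lb=\delta_B(b_0)\int_B\eta(b)\,d_lb$ for $\eta\in C_c(B)$. Choose $\eta\in C_c(B)$ right $T^1$-invariant with $\int\eta\,d_lb=1$ and put $\varphi(g)=F(g)\delta_B(b(g))^{-1}\eta(b(g))$, a continuous function with compact support. Since $F\cdot\delta_B(b(\cdot))^{-1}$ is left $B$-invariant,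
$$\int_B\varphi(bg)\,d_lb=F(g)\delta_B(b(g))^{-1}\int_B\eta(b\,b(g))\,d_lb=F(g).$$
Hence $\int_KF(kh)dk=\int_G\varphi(gh)dg=\int_G\varphi(g)dg=\int_KF(k)dk$. $\square$

## 4. Shintani functions and the dimension of $\mathrm{Sh}(\xi,\Xi)$

**Definition 4.** $\mathrm{Sh}(\xi,\Xi)$ is the space of $W\in C^\infty(K_o\backslash G/K)$ satisfying
$$L_zR_ZW=\xi^\wedge(z)\,\Xi^\wedge(Z)\,W\qquad(z\in\mathcal Z_{G_o},\ Z\in\mathcal Z_G),\tag{1}$$
$$W\left(\begin{bmatrix}t'1_{n-1}&0\\0&1\end{bmatrix}g\,(t1_n)\right)=\omega^{-1}(t')\,\Omega(t)\,W(g)\qquad(t,t'\in E^\times,\ g\in G).\tag{2}$$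

**Example.** Let $\|\cdot\|_E$ be the Euclidean norm on row vectors if $E=\mathbb R$ and its square if $E=\mathbb C$. For $\alpha\in\mathbb C$ put $W(g)=\|e_n^\top g\|_E^{\alpha}$, a power of the length of the bottom row. It is right $K$-invariant, and left $G_o$-invariant because $e_n^\top h=e_n^\top$ for $h\in G_o$. If $b(g)=\mathrm{diag}(t)u$, then $W(g)=|t_n|_E^{\alpha}$, so $W=\phi_\Xi$ for $\mu_i=-\frac{n+1-2i}2$ $(i<n)$, $\mu_n=\frac{n-1}2+\alpha$. By Lemma 2 it has the $R_Z$-eigenvalue $\Xi^\wedge(Z)$. Left $G_o$-invariance says that $L_zW$ is $W$ times the constant term of $z$. This is $\xi^\wedge(z)W$ for $\xi=\delta_{B_o}^{-1/2}$, since then $\phi_\xi=1$. As (2) is clear ($\omega$ is trivial and $\Omega=|\cdot|_E^\alpha$), $W\in\mathrm{Sh}(\delta_{B_o}^{-1/2},\Xi)$.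

Condition (2) turns out to be automatic.

**Lemma 4.** If $W\in C^\infty(K_o\backslash G/K)$ satisfies (1), then it satisfies (2).

*Proof.* Scalars with $|t|_E=|t'|_E=1$ lie in $K$, $K_o$, and $\omega,\Omega$ are trivial on them. So take $t,t'>0$. The elements $1_n\in\mathfrak g$ and $1_{n-1}\in\mathfrak g_o$ are central. As $\delta_B$ is trivial on scalars, Lemma 2 gives $\Xi^\wedge(1_n)=\frac d{dt}\Omega(e^t)|_{0}$. Integrating $R_{1_n}W=\Xi^\wedge(1_n)W$ gives $W(g\cdot t1_n)=\Omega(t)W(g)$. Likewise $L_{1_{n-1}}W=\xi^\wedge(1_{n-1})W$ integrates to $W(\mathrm{diag}(t'1_{n-1},1)g)=\omega^{-1}(t')W(g)$. $\square$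

The question, taken from "Shintani Functions And Automorphic L -Functions For $GL(n)$", is this: *what is $\dim_{\mathbb C}\mathrm{Sh}(\xi,\Xi)$, for $E=\mathbb R,\mathbb C$ and all $\xi$, $\Xi$?* No growth condition is imposed on $W$ and no genericity on the parameters. The answer is the following.

**Theorem A.** $\dim_{\mathbb C}\mathrm{Sh}(\xi,\Xi)=1$ for $E=\mathbb R$ and $E=\mathbb C$, every $n\ge2$, every $\xi\in X_{\mathrm{unr}}(T_o)$ and every $\Xi\in X_{\mathrm{unr}}(T)$. Moreover $W(e)\ne0$ for every $0\ne W\in\mathrm{Sh}(\xi,\Xi)$.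

The proof fills Sections 6 to 10. The same tools give the following complements, proved in Sections 11 to 14.

**Theorem B.** Let $\mathcal W_{\xi,\Xi}\in\mathrm{Sh}(\xi,\Xi)$ be the unique element with value $1$ at $e$.

1. (Local rigidity.) Let $U\ni e$ be open in $G$ with $K_oUK=U$ and $U/K\subset G/K$ connected. Every distribution $D$ on $U$ that is left $K_o$-invariant, right $K$-invariant and satisfies $L_zD=\xi^\wedge(z)D$, $R_ZD=\Xi^\wedge(Z)D$ is the restriction of a multiple of $\mathcal W_{\xi,\Xi}$.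
2. $\mathcal W_{\xi,\Xi}(g)$ is smooth in $(\nu,\mu,g)\in\mathbb C^{2n-1}\times G$, entire in $(\nu,\mu)$, and invariant under $S_{n-1}\times S_n$ permuting the $\nu_i$ and the $\mu_i$.
3. (Moderate growth.) With $\|g\|=\max(\|g\|_{op},\|g^{-1}\|_{op})$, there is $c$ such that for all $u\in\mathcal U$: $|R_u\mathcal W_{\xi,\Xi}(g)|\le C_u\|g\|^c$.
4. $\mathcal W_{\xi,\Xi}(h)=\Psi_\xi(h^{-1})$ for $h\in G_o$; $\int_K\mathcal W_{\xi,\Xi}(gkg')\,dk=\mathcal W_{\xi,\Xi}(g)\Psi_\Xi(g')$ for $g,g'\in G$; $\int_{K_o}\mathcal W_{\xi,\Xi}(hkg)\,dk=\Psi_\xi(h^{-1})\mathcal W_{\xi,\Xi}(g)$ for $h\in G_o$, $g\in G$.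
5. (Converse.) If $\chi_o,\chi$ are algebra characters of $\mathcal Z_{G_o},\mathcal Z_G$ and there is $0\ne W\in C^\infty(K_o\backslash G/K)$ with $L_zW=\chi_o(z)W$, $R_ZW=\chi(Z)W$, then $\chi_o=\xi^\wedge$, $\chi=\Xi^\wedge$ for some $(\xi,\Xi)$, unique up to $S_{n-1}\times S_n$. So the multiplicity is $1$ for these pairs and $0$ for all others.
6. ($E=\mathbb R$.) The space of $W\in C^\infty(G/K)$, left invariant under $SO(n-1)$, with $L_zW=\xi^\wedge(z)W$, $R_ZW=\Xi^\wedge(Z)W$, has dimension exactly $2$. It is the sum of $\mathrm{Sh}(\xi,\Xi)$ and a one-dimensional space $\mathrm{Sh}^-(\xi,\Xi)$ on which $W(kg)=\det(k)W(g)$ for $k\in O(n-1)$.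

## 5. $GL(2,\mathbb R)$ by hand: an ordinary differential equation

Let $n=2$, $E=\mathbb R$, so $G_o=\mathbb R^\times$ and $K_o=\{\pm1\}$. Put $\tau=\frac{\mu_1+\mu_2}2$ and $w_0(g)=|\det g|^{-\tau}W(g)$. By (2), $w_0$ is right invariant under $K\mathbb R^\times$, so it is a function of $x\in\mathbb R$, $y>0$ through $g=\begin{bmatrix}y&x\\0&1\end{bmatrix}$: a function on the upper half-plane.

The left conditions read as follows. Multiplying on the left by $\mathrm{diag}(t',1)$, $t'>0$, sends $(x,y)$ to $(t'x,t'y)$ and multiplies $w_0$ by $t'^{-\sigma}$ with $\sigma=\nu_1+\tau$. Multiplying by $\mathrm{diag}(-1,1)$ sends $(x,y)$ to $(-x,y)$, because $\begin{bmatrix}-y&-x\\0&1\end{bmatrix}=\begin{bmatrix}y&-x\\0&1\end{bmatrix}\mathrm{diag}(-1,1)$. Hence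
$$w_0(x,y)=y^{-\sigma}F(x/y),\qquad F\in C^\infty(\mathbb R)\ \text{even},\qquad W(e)=F(0).$$

On the right only $Z_2$ remains. The element $Z_2-\frac12Z_1^2$ lies in $\mathcal U(\mathfrak{sl}_2)$, so it commutes with multiplication by $|\det|^{\tau}$. It acts on functions on the half-plane by an invariant differential operator of order at most $2$, that is by $c_1y^2(\partial_x^2+\partial_y^2)+c_0$. On $y^a$, which is $\phi_\Xi$ for $\mu=(a-\frac12,\frac12-a)$, its eigenvalue is $2(a-\frac12)^2-\frac12=2a(a-1)$ by the example in Section 3. So $c_1=2$, $c_0=0$. The equation for $w_0$ is therefore $y^2(\partial_x^2+\partial_y^2)w_0=\kappa w_0$ with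
$$2\kappa=\mu_1^2+\mu_2^2-\tfrac12-\tfrac12(\mu_1+\mu_2)^2,\qquad \kappa=\tfrac{(\mu_1-\mu_2)^2-1}4 .$$
With $r=x/y$ we have $\partial_yw_0=y^{-\sigma-1}(-\sigma F-rF')$ and $\partial_y^2w_0=y^{-\sigma-2}\big(\sigma(\sigma+1)F+2(\sigma+1)rF'+r^2F''\big)$, so
$$(1+r^2)F''+2(\sigma+1)rF'+\big(\sigma(\sigma+1)-\kappa\big)F=0 .\tag{3}$$
Since $\mathcal Z_G=\mathbb C[Z_1,Z_2]$ and $\mathcal Z_{G_o}=\mathbb C[z_1]$, the space $\mathrm{Sh}(\xi,\Xi)$ is exactly the space of even solutions of (3). The equation has no singular point on $\mathbb R$ and is invariant under $r\mapsto-r$. So it has a two-dimensional solution space, which splits into one even and one odd line, and the even solution is determined by $F(0)=W(e)$. This is Theorem A for $GL(2,\mathbb R)$, and the odd line is $\mathrm{Sh}^-$ of Theorem B(6). As a check, the row-norm example has $\nu_1=0$, $\mu=(-\frac12,\frac12+\alpha)$, hence $\sigma=\tau=\frac\alpha2$ and $\kappa=\frac{\alpha(\alpha+2)}4=\sigma(\sigma+1)$, and $F=1$ does solve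 (3).

Two things can be learned here. Counting equations alone is not enough: the differential equations leave two solutions, and it is invariance under the disconnected group $K_o$ that selects one. And the right place to look is the point $e$: the value there determined $W$. For general $n$ there are $2n-1=\dim\mathfrak p-\dim K_o$ variables, no single ordinary differential equation, and separate arguments are needed for "at most one" and "at least one".

## 6. Taylor coefficients at $e$ and the $K_o$-invariants of $\mathfrak p$: dimension at most one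

The plan: $W$ is real analytic, so it is determined by the numbers $\ell(u)=(R_uW)(e)$, $u\in\mathcal U$. Right $K$-invariance reduces these to $u=\mathrm{sym}(p)$ with $p\in S(\mathfrak p_{\mathbb C})$, and left $K_o$-invariance to $p\in S(\mathfrak p_{\mathbb C})^{K_o}$. The differential equations evaluate $\ell$ on products $yY$ with $y\in\mathcal Z_{G_o}$, $Y\in\mathcal Z_G$. Everything hinges on whether the symbols of such products exhaust $S(\mathfrak p_{\mathbb C})^{K_o}$. Write $X\in\mathfrak p$ as $X=\begin{bmatrix}A&v\\v^*&c\end{bmatrix}$ with $A$ of size $n-1$. Then $\mathbb C[\mathfrak p]=S(\mathfrak p_{\mathbb C})$, and $k\in K_o$ acts by $(A,v,c)\mapsto(kAk^{-1},kv,c)$.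

For $n=2$ the invariants are generated by $a=A$, $c$ and $|v|^2$. Since $\mathrm{tr}X=a+c$ and $\mathrm{tr}X^2=a^2+2|v|^2+c^2$, they are polynomials in $a,\mathrm{tr}X,\mathrm{tr}X^2$. This holds for every $n$.

**Lemma 5.** $\mathbb C[\mathfrak p]^{K_o}$ is generated by $\mathrm{tr}(A^i)$ $(1\le i\le n-1)$ and $\mathrm{tr}(X^j)$ $(1\le j\le n)$.

*Proof.* **Step 1: find some generators.** The coordinate $c$ is invariant, so consider invariants in the other variables, homogeneous of a given multidegree in $(A,v,v^*)$ if $E=\mathbb C$ and in $(A,v)$ if $E=\mathbb R$. Such an invariant is $\Lambda$ applied to a tensor product of copies of $A,v,v^*$, where $\Lambda$ is a linear functional on tensors. Averaging over $K_o$ we may take $\Lambda$ invariant under $K_o$. Now $U(n-1)$ is Zariski dense in $GL(n-1,\mathbb C)$, and $O(n-1)$ in $O(n-1,\mathbb C)$, so $\Lambda$ is invariant under the complex group. By the first fundamental theorem (Weyl, *The Classical Groups*), $\Lambda$ is a linear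 combination of complete contractions. For $GL$ these pair vector slots with covector slots; for $O$ they pair arbitrary slots. Each copy of $A$ has two slots, and $v$, $v^*$ have one. So each contraction breaks into closed cycles, which give $\mathrm{tr}(A^i)$, and paths with two ends, which give $v^*A^iv$. For $E=\mathbb R$ the symmetry of $A$ is used, so that the direction in which a copy of $A$ is traversed does not matter. By Cayley–Hamilton and Newton's identities each $\mathrm{tr}(A^i)$ is a polynomial in those with $i\le n-1$. So $\mathbb C[\mathfrak p]^{K_o}$ is generated by $c$, $\mathrm{tr}(A^i)$ $(i\le n-1)$ and $v^*A^iv$ $(i\ge0)$.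

**Step 2: trade $c$ and $v^*A^iv$ for $\mathrm{tr}(X^j)$.** The Schur complement formula, expanded in $\lambda^{-1}$, is
$$\frac{\det(\lambda-X)}{\det(\lambda-A)}=\lambda-c-v^*(\lambda-A)^{-1}v=\lambda-c-\sum_{i\ge0}\lambda^{-i-1}v^*A^iv .$$
As $\det(\lambda-A)$ is monic, the coefficients of its inverse are polynomials in its own coefficients. So $c$ and all $v^*A^iv$ are polynomials in the coefficients of $\det(\lambda-X)$ and $\det(\lambda-A)$. By Newton's identities these are polynomials in $\mathrm{tr}(X^j)$, $j\le n$, and $\mathrm{tr}(A^i)$, $i\le n-1$. $\square$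

**Lemma 6.** Let $p\in S^m(\mathfrak p_{\mathbb C})^{K_o}$. There are finitely many $y_a\in\mathcal Z_{G_o}$, $Y_a\in\mathcal Z_G$ (products of $z_i$'s, resp. $Z_j$'s, times scalars) with
$$\mathrm{sym}(p)-\sum_ay_aY_a\in U_{m-1}\mathfrak k_{\mathbb C}+U_{m-1}.$$

*Proof.* By Lemma 5, $p$ is a combination of products of $\mathrm{tr}(A^i)$'s and $\mathrm{tr}(X^j)$'s of total degree $m$. Replace each $\mathrm{tr}(A^i)$ by $z_i$ and each $\mathrm{tr}(X^j)$ by $Z_j$. The resulting $\sum y_aY_a\in U_m$ has a degree-$m$ symbol whose restriction to $\mathfrak p$ is $p$. So the degree-$m$ symbol of $\mathrm{sym}(p)-\sum y_aY_a$ vanishes on $\mathfrak p$, that is, lies in $S^{m-1}(\mathfrak g_{\mathbb C})\mathfrak k_{\mathbb C}$. An element of $U_m$ with such a symbol lies in $U_{m-1}\mathfrak k_{\mathbb C}+U_{m-1}$. $\square$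

**Lemma 7.** Let $\chi_o,\chi$ be characters of $\mathcal Z_{G_o},\mathcal Z_G$ and let $\ell:\mathcal U\to\mathbb C$ be linear with

* (a) $\ell(uY)=0$ for $Y\in\mathfrak k_{\mathbb C}$;
* (b) $\ell(\mathrm{Ad}(k)u)=\ell(u)$ for $k\in K_o$;
* (c) $\ell(zuZ)=\chi_o(z^\top)\chi(Z)\ell(u)$ for $z\in\mathcal Z_{G_o}$, $Z\in\mathcal Z_G$.

Then $\ell(u)=c(u)\ell(1)$, where $c(u)$ depends only on $u,\chi_o,\chi$.

*Proof.* Induction on $m$ for $u\in U_m$; for $m=-1$ there is nothing to prove. Since $S^m(\mathfrak g_{\mathbb C})=S^m(\mathfrak p_{\mathbb C})\oplus S^{m-1}(\mathfrak g_{\mathbb C})\mathfrak k_{\mathbb C}$, we have $u\in\mathrm{sym}(p)+U_{m-1}\mathfrak k_{\mathbb C}+U_{m-1}$ with $p\in S^m(\mathfrak p_{\mathbb C})$. By (a) and induction we may take $u=\mathrm{sym}(p)$. By (b) and the $\mathrm{Ad}(K_o)$-equivariance of $\mathrm{sym}$, $p$ may be replaced by its $K_o$-average. Now Lemma 6, (a) and (c) give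
$$\ell(u)=\sum_a\chi_o(y_a^\top)\chi(Y_a)\,\ell(1)+\ell(u'),\qquad u'\in U_{m-1},$$
and induction applies to $u'$. $\square$

**Proposition 8.** If $W\in\mathrm{Sh}(\xi,\Xi)$ and $W(e)=0$, then $W=0$. So $\dim\mathrm{Sh}(\xi,\Xi)\le1$.

*Proof.* **Step 1: $W$ is determined by its Taylor coefficients at $e$.** Let $X_i$ and $Y_j$ be bases of $\mathfrak p$ and $\mathfrak k$, orthonormal for $\langle\cdot,\cdot\rangle$ and $-\langle\cdot,\cdot\rangle$. The Casimir element $C=\sum X_i^2-\sum Y_j^2$ lies in $\mathcal Z_G$, and $R_{Y_j}W=0$. So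
$$R_{\sum X_i^2+\sum Y_j^2}W=\Xi^\wedge(C)W,\tag{4}$$
an elliptic equation with analytic coefficients. Hence $W$ is real analytic. The numbers $\ell(u)=(R_uW)(e)$ determine $W$ on the identity component. Since $K$ meets every component of $G$ and $W$ is right $K$-invariant, they determine $W$.

**Step 2: check the hypotheses of Lemma 7** with $\chi_o=\xi^\wedge$, $\chi=\Xi^\wedge$. (a) is right $K$-invariance. For (b), $R_{\mathrm{Ad}(k)u}=R(k)R_uR(k^{-1})$ gives
$$\ell(\mathrm{Ad}(k)u)=(R_uR(k^{-1})W)(k)=(R_uW)(k)=(R_uL(k^{-1})W)(e)=\ell(u)\qquad(k\in K_o).$$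
For (c), apply Lemma 1 to $f=R_uR_ZW$ and use that left and right derivatives commute:
$$\ell(zuZ)=(R_zf)(e)=(L_{z^\top}R_uR_ZW)(e)=(R_uL_{z^\top}R_ZW)(e)=\xi^\wedge(z^\top)\Xi^\wedge(Z)\ell(u).$$

**Step 3: conclude.** By Lemma 7, $\ell(u)=c(u)W(e)$. If $W(e)=0$ then $\ell=0$ and $W=0$. $\square$

## 7. A kernel of minors and the integral in a cone of parameters

For existence we look for an integral formula. A right $K$-invariant function with $R_Z$-eigenvalue $\Xi^\wedge(Z)$ is $\int_Kp(k)\phi_\Xi(kg)\,dk$ for any continuous $p$, by Lemma 2. To get the left equations, $p$ should come from a kernel on $G$ that is equivariant under $B$ on the left and under $B_o$ on the right. Since $\dim_EB+\dim_EB_o=\frac{n(n+1)}2+\frac{n(n-1)}2=n^2=\dim_EG$, one may hope for enough polynomials that are semi-invariant under $B\times B_o$. For $x\in G$ let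

* $f_j(x)$ $(1\le j\le n)$ be the minor of the bottom $j$ rows and columns $1,\dots,j$;
* $f'_j(x)$ $(1\le j\le n-1)$ be the minor of the bottom $j$ rows and columns $1,\dots,j-1,n$.

For $n=2$ these are $f_1=x_{21}$, $f_2=\det x$, $f_1'=x_{22}$. Let $b=\mathrm{diag}(t)u\in B$ and $b_o=\mathrm{diag}(\tau)u_o\in B_o$. The bottom $j$ rows of $bx$ are those of $x$ multiplied by the lower-right block of $b$. The columns $1,\dots,i$ of $xb_o$, $i\le n-1$, are those of $x$ multiplied by the upper-left block of $b_o$, and column $n$ does not change. So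
$$f_j(bx)=(t_{n-j+1}\cdots t_n)f_j(x),\qquad f'_j(bx)=(t_{n-j+1}\cdots t_n)f'_j(x),$$
$$f_j(xb_o)=\tau_1\cdots\tau_{\min(j,n-1)}f_j(x),\qquad f'_j(xb_o)=\tau_1\cdots\tau_{j-1}f'_j(x).\tag{5}$$
For $s=(s_1,\dots,s_n,s_1',\dots,s_{n-1}')\in\mathbb C^{2n-1}$ with all real parts $>0$ put $q_s=\prod_{j\le n}|f_j|_E^{s_j}\prod_{j\le n-1}|f'_j|_E^{s'_j}$, a continuous function on $G$.

**Matching exponents.** We want
$$q_s(bxb_o^{-1})=(\Xi^{-1}\delta_B^{1/2})(b)\,(\xi^{-1}\delta_{B_o}^{1/2})(b_o)\,q_s(x).\tag{6}$$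
By (5), $t_{n+1-m}$ occurs in the factors with $j\ge m$, while $\tau_m$ occurs in $f_j$ for $j\ge m$ and in $f'_j$ for $j\ge m+1$. So, with $s'_n=0$, (6) holds if
$$\sum_{j\ge m}(s_j+s'_j)=-\mu_{n+1-m}+\tfrac{2m-n-1}2\ (1\le m\le n),$$
$$\sum_{j\ge m}s_j+\sum_{j\ge m+1}s_j'=\nu_m-\tfrac{n-2m}2\ (1\le m\le n-1).$$
Subtracting the second sum at $m$ from the first at $m$, and the first at $m+1$ from the second at $m$, we see that this is equivalent to
$$s_n=-\mu_1+\tfrac{n-1}2,\quad s_m=\nu_m+\mu_{n-m}-\tfrac12,\quad s'_m=-\nu_m-\mu_{n+1-m}-\tfrac12\quad(1\le m\le n-1).\tag{7}$$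
This is an affine bijection $(\nu,\mu)\leftrightarrow s$ of $\mathbb C^{2n-1}$: given $s$, solve successively for $\mu_1,\nu_{n-1},\mu_2,\nu_{n-2},\dots,\nu_1,\mu_n$. So there is exactly one kernel for each pair of parameters. From now on $s$ parametrizes $(\xi,\Xi)$ through (7), and we write $\mathrm{Sh}(s)$.

Let $\mathcal C=\{s:\text{all real parts}>0\}$ and, for $s\in\mathcal C$,
$$p_s(x)=\int_{K_o}q_s(xk_o^{-1})\,dk_o,\qquad W_s(g)=\int_Kp_s(k)\phi_\Xi(kg)\,dk.\tag{8}$$

**Lemma 9.** For $s\in\mathcal C$, $W_s\in\mathrm{Sh}(s)$. If $s\in\mathcal C$ is real, $W_s(e)>0$. The function $f=\prod_jf_j\prod_jf'_j$ vanishes identically on no component of $K$.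

*Proof.* **Step 1: the right-hand conditions.** Smoothness, right $K$-invariance and $R_ZW_s=\Xi^\wedge(Z)W_s$ follow from Lemma 2 by differentiating under the integral.

**Step 2: move a left translation onto $p_s$.** By (6), $p_s(bx)=(\Xi^{-1}\delta_B^{1/2})(b)p_s(x)$. So $F(x)=p_s(x)\phi_\Xi(xh^{-1}g)$ satisfies $F(bx)=\delta_B(b)F(x)$, and Lemma 3 gives
$$W_s(h^{-1}g)=\int_Kp_s(kh)\phi_\Xi(kg)\,dk\qquad(h\in G).\tag{9}$$

**Step 3: right translates of $p_s$ under $G_o$.** Let $h\in G_o$ and $F_o(y)=q_s(xy^{-1})\phi_\xi(yh)$ for $y\in G_o$. By (6), $F_o(b_oy)=\delta_{B_o}(b_o)F_o(y)$. Since $\phi_\xi(k_o)=1$, Lemma 3 on $G_o$ gives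
$$p_s(xh)=\int_{K_o}q_s(xhk_o^{-1})dk_o=\int_{K_o}F_o(k_oh^{-1})dk_o=\int_{K_o}F_o(k_o)dk_o=\int_{K_o}q_s(xk_o^{-1})\phi_\xi(k_oh)\,dk_o.$$

**Step 4: the left-hand conditions.** Inserting Step 3 in (9), for $h\in G_o$,
$$W_s(h^{-1}g)=\int_K\int_{K_o}q_s(kk_o^{-1})\,\phi_\xi(k_oh)\,\phi_\Xi(kg)\,dk_o\,dk.$$
For $h\in K_o$ we have $\phi_\xi(k_oh)=1$ and the right side is $W_s(g)$. Now apply $R_z$ in $h$ at $h=e$: by Lemma 2 for $G_o$ the right side is multiplied by $\xi^\wedge(z)$, and by Lemma 1 the left side becomes $(L_zW_s)(g)$. So $L_zW_s=\xi^\wedge(z)W_s$. Condition (2) holds by Lemma 4.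

**Step 5: nonvanishing.** Suppose $f$ vanished identically on a component $K^1$ of $K$. By left semi-invariance it would vanish on $T^1K^1=K$, then on $BK=G$. But $f$ is a nonzero polynomial and $G$ is open in $M_n(E)$. So for real $s\in\mathcal C$ the function $q_s\ge0$ is continuous and not identically $0$ on $K$, and $W_s(e)=\int_Kp_s(k)dk=\int_Kq_s(k)dk>0$. $\square$

Substituting $k\mapsto kk_o$ in (8) puts all the singular behavior in $q_s$:
$$W_s(g)=\int_Kq_s(k)\,\Phi_s(k,g)\,dk,\qquad\Phi_s(k,g)=\int_{K_o}\phi_\Xi(kk_og)\,dk_o,\tag{10}$$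
where $\Phi_s(k,g)$ is smooth in $(s,k,g)\in\mathbb C^{2n-1}\times K\times G$ and entire in $s$.

## 8. The beta integral for $GL(2,\mathbb R)$, and where continuation stops

The natural next move is to continue (10) analytically in $s$ and to cancel the poles by a polynomial factor. Let us see on $GL(2,\mathbb R)$ what this achieves. On $K=O(2)$ the bottom row is a uniformly distributed unit vector $(\sin\theta,\cos\theta)$ and $|f_2|=|\det|=1$, so $s_2$ does not affect $q_s$ on $K$, and
$$W_s(e)=\frac1{2\pi}\int_0^{2\pi}|\sin\theta|^{s_1}|\cos\theta|^{s'_1}\,d\theta=\frac{\Gamma\big(\frac{s_1+1}2\big)\Gamma\big(\frac{s_1'+1}2\big)}{\pi\,\Gamma\big(\frac{s_1+s_1'}2+1\big)} .$$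
The poles come from $\sin\theta=0$ and $\cos\theta=0$. They can be removed. But there are also zeros: for instance at $s_1=-\frac32$, $s_1'=-\frac12$ both Gamma factors in the numerator are finite and the denominator has a pole, so the continued value is $W_s(e)=0$. The continued function still lies in $\mathrm{Sh}(s)$ (the equations continue along with it), so by Proposition 8 it is *identically zero in $g$*. The same happens wherever $s_1+s_1'=-2$ and the numerator is finite. By (7) this is $\mu_1-\mu_2=-1$, and these parameters are not excluded from the theorem.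

So continuation gives, for every $s^0$, an element of $\mathrm{Sh}(s^0)$, but possibly the zero element. Dividing by $W_s(e)$ is not immediately legitimate either: in several variables a quotient of two holomorphic functions that vanish at the same point need not have a limit there. The way out is to approach $s^0$ along a single complex line on which the family is not identically zero, and to divide by the exact power of the one remaining variable. The limit satisfies the equations by continuity, and is nonzero by the choice of the power. For this we need the continuation to be jointly smooth in $(s,g)$, which is the content of the next section.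

## 9. Continuation by resolution of singularities

For general $n$ the zero sets of the $f_j,f'_j$ on $K$ may cross badly, so we resolve them first. Signs are included in the statement for use in Section 14.

**Lemma 10.** Let $M$ be a compact real analytic manifold with a smooth positive density $dx$, let $F_1,\dots,F_r$ be real analytic functions on $M$, none vanishing identically on any component, $\epsilon\in\{0,1\}^r$, and let $\Phi_s(x,g)$ be smooth on $\mathbb C^r\times M\times G$, holomorphic in $s$. There is a finite list (with repetitions allowed) of nonzero linear forms $\ell_a(s)=\sum_ik_{ia}s_i$, $k_{ia}\in\mathbb Z_{\ge0}$, not depending on $\Phi$, such that for each $N\ge1$, with $\Omega_N=\{s:\mathrm{Re}\,\ell_a(s)>-N-1\ \forall a\}$ and $D_N(s)=\prod_a\prod_{m=1}^N(\ell_a(s)+m)$, the function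
$$D_N(s)\int_M\prod_i|F_i|^{s_i}\mathrm{sgn}(F_i)^{\epsilon_i}\,\Phi_s(x,g)\,dx\qquad(\mathrm{Re}\,s_i>0)$$
extends to a function $V_s(g)$, smooth on $\Omega_N\times G$ and holomorphic in $s$. For each compact $Q\subset\Omega_N$ there are finitely many smooth differential operators $\partial_\alpha$ on $M$, independent of $\Phi$, with $|V_s(g)|\le\sum_\alpha\sup_{x\in M}|\partial_\alpha\Phi_s(x,g)|$ for $s\in Q$, $g\in G$.

*Proof.* **Step 1: resolve, so that each $F_i$ becomes a monomial.** Put $F=\prod F_i$, $d=\dim M$. By Hironaka's theorem in the form of Atiyah (*Resolution of singularities and division of distributions*, Comm. Pure Appl. Math. 23 (1970)), each point of $M$ has a neighborhood $U$, which we take inside a coordinate chart, with a proper analytic map $\pi:\tilde U\to U$ from an analytic manifold of dimension $d$. This $\pi$ is an isomorphism from $\tilde U\setminus(F\circ\pi)^{-1}(0)$ onto $U\setminus F^{-1}(0)$, and near each point of $\tilde U$ there are local coordinates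 $y$ centered there with $F\circ\pi=\text{unit}\cdot\prod_jy_j^{k_j}$. The ring of convergent power series at that point is a unique factorization domain in which the $y_j$ are pairwise non-associate primes, and $\prod_iF_i\circ\pi=F\circ\pi$. So, after shrinking to a box, $F_i\circ\pi=\varepsilon_i(y)\prod_jy_j^{k_{ij}}$ with $\varepsilon_i$ nowhere zero and $\sum_ik_{ij}=k_j$. Rescale the box to $(-1,1)^d$.

**Step 2: reduce to integrals over orthants.** Choose a finite smooth partition of unity $\{\chi_b\}$ on $M$ subordinate to such $U$'s. For each $b$ the set $\pi^{-1}(\mathrm{supp}\,\chi_b)$ is compact, as $\pi$ is proper, so it is covered by finitely many boxes. Choose smooth functions with compact support in these boxes that sum to $1$ on it. The zero set of $F$ in $M$ has measure $0$, and so has that of $F\circ\pi$ in each box. By change of variables off the zero sets, the integral becomes a finite sum of integrals over boxes. Divide each box into the finitely many regions on which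 the signs $\sigma_j$ of the $y_j$ with $k_j>0$ are fixed. Each region is convex and $F\circ\pi\ne0$ there. So the Jacobian of $\pi$ (in the chart coordinates of $U$) is nonzero of constant sign there, and each $\mathrm{sgn}(F_i\circ\pi)$ is constant there. We obtain finitely many integrals
$$\int_{\{\sigma_jy_j>0\ (k_j>0)\}}\ \prod_{k_j>0}|y_j|^{\ell_j(s)}\,\psi(s,y,g)\,dy,\qquad\ell_j(s)=\sum_ik_{ij}s_i\ne0 .$$
Here $\psi=\pm(\text{Jacobian})\times(\text{density and cutoffs})\times\prod|\varepsilon_i|^{s_i}\times\Phi_s(\pi(y),g)$ is smooth on the box, holomorphic in $s$, and compactly supported in $y$.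

**Step 3: integrate by parts to gain exponents.** For $\mathrm{Re}\,s_i>0$ apply $\int_0^1y^\ell\psi\,dy=-\frac1{\ell+1}\int_0^1y^{\ell+1}\partial_y\psi\,dy$ $N$ times in each $|y_j|$ with $k_j>0$. The integral becomes $\pm\prod_{k_j>0}\prod_{m=1}^N(\ell_j(s)+m)^{-1}$ times
$$\int\prod_{k_j>0}|y_j|^{\ell_j(s)+N}\Big(\prod_{k_j>0}\partial_{y_j}^N\Big)\psi\,dy,$$
over the same region. This converges absolutely if all $\mathrm{Re}\,\ell_j(s)>-N-1$. Derivatives in $(s,g)$ only introduce powers of $\log|y_j|$ and derivatives of $\psi$, so the integrand and all its $(s,g)$-derivatives are dominated, locally uniformly in $(s,g)$, by an integrable function. Hence the integral is smooth in $(s,g)$ and holomorphic in $s$.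

**Step 4: collect.** Take for $(\ell_a)$ the list of all $\ell_j$ with $k_j>0$ from all boxes. Then $D_N$ cancels all denominators and the remaining factors are polynomials in $s$. The estimate is read off from the last integral: on the compact supports of the cutoffs, $y$-derivatives of $\Phi_s(\pi(y),g)$ are bounded combinations of derivatives of $\Phi_s$ along $M$, and for $s\in Q$ all other factors are bounded by integrable functions independent of $\Phi$. $\square$

**Application to $W_s$.** Apply Lemma 10 to (10) with $M=K$, all $\epsilon_i=0$, and the $2n-1$ functions $f_j,f_j'$ if $E=\mathbb R$, or $|f_j|^2,|f'_j|^2$ (usual absolute value) if $E=\mathbb C$. The hypothesis was checked in Lemma 9. We get $V_s$ on $\Omega_N$, smooth in $(s,g)$ and holomorphic in $s$, with $V_s=D_N(s)W_s$ on $\mathcal C$. As the $k_{ia}$ are $\ge0$, $\Omega_N\supset\mathcal C$ and $D_N\ne0$ on $\mathcal C$. Moreover $\Omega_N$ is open and convex, and $\bigcup_N\Omega_N=\mathbb C^{2n-1}$. We claim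
$$V_s\in\mathrm{Sh}(s)\quad\text{for all }s\in\Omega_N.\tag{11}$$
Indeed, for fixed $g,k_o,k,z,Z$ the functions
$$V_s(k_ogk)-V_s(g),\qquad R_ZV_s(g)-\Xi^\wedge(Z)V_s(g),\qquad L_zV_s(g)-\xi^\wedge(z)V_s(g)$$
are holomorphic in $s\in\Omega_N$: $g$-derivatives of a jointly smooth function holomorphic in $s$ are holomorphic in $s$, and the eigenvalues are entire in $s$ by Lemma 2 and (7). By Lemma 9 they vanish on the open subset $\mathcal C$ of the connected set $\Omega_N$, so they vanish on $\Omega_N$. Condition (2) follows by Lemma 4. Finally put $v(s)=V_s(e)$. It is holomorphic on $\Omega_N$, and $v\not\equiv0$ because $v(1,\dots,1)=D_N(1,\dots,1)W_{(1,\dots,1)}(e)>0$.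

## 10. Division along a line: existence for every parameter

**Lemma 11.** Let $\Omega\subset\mathbb C^r$ be open, $V_s(g)$ smooth on $\Omega\times G$ and holomorphic in $s$, let $s^0\in\Omega$, $d\in\mathbb C^r$, $g_1\in G$, and suppose that $\lambda\mapsto V_{s^0+\lambda d}(g_1)$ does not vanish identically near $\lambda=0$. Then there are $m\ge0$ and $r_0>0$ such that $V'_\lambda(g)=\lambda^{-m}V_{s^0+\lambda d}(g)$ extends to a function smooth in $(\lambda,g)$ for $|\lambda|<r_0$, holomorphic in $\lambda$, with $V'_0\not\equiv0$.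

*Proof.* Let $m$ be the minimum over $g\in G$ of the vanishing order at $\lambda=0$ of $\lambda\mapsto V_{s^0+\lambda d}(g)$. It is finite, as the order at $g_1$ is finite. For each $g$ the singularity of $V'_\lambda(g)$ at $\lambda=0$ is removable, and for small $r_0$
$$V'_\lambda(g)=\frac1{2\pi i}\oint_{|\zeta|=r_0}\zeta^{-m}V_{s^0+\zeta d}(g)\frac{d\zeta}{\zeta-\lambda}\qquad(|\lambda|<r_0),$$
so $V'$ is smooth in $(\lambda,g)$ and holomorphic in $\lambda$. At a $g$ where the minimum is attained, $V'_0(g)\ne0$. $\square$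

**Proposition 12.** $\mathrm{Sh}(s^0)\ne0$ for every $s^0\in\mathbb C^{2n-1}$.

*Proof.* Choose $N$ with $s^0\in\Omega_N$. As $\Omega_N$ is connected and $v\not\equiv0$, $v$ is not identically $0$ near $s^0$. Choose $d\ne0$ with $s^0+d\in\Omega_N$, $v(s^0+d)\ne0$. The set of $\lambda\in\mathbb C$ with $s^0+\lambda d\in\Omega_N$ is convex and contains $0$ and $1$, so $\lambda\mapsto v(s^0+\lambda d)$ does not vanish identically near $\lambda=0$. Lemma 11 with $g_1=e$ gives $V'_\lambda$. For $\lambda\ne0$, $V'_\lambda\in\mathrm{Sh}(s^0+\lambda d)$ by (11). The $g$-derivatives of $V'_\lambda$ and the eigenvalues are continuous in $\lambda$, so letting $\lambda\to0$ in the defining equations gives $0\ne V'_0\in\mathrm{Sh}(s^0)$. $\square$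

**Proof of Theorem A.** By (7) every $(\xi,\Xi)$ corresponds to some $s^0$. Proposition 12 gives $\dim\ge1$, Proposition 8 gives $\dim\le1$ and $W(e)\ne0$ for $W\ne0$. $\blacksquare$

## 11. Spherical functions are determined by $n$ numbers

Parts 4 and 5 of Theorem B come from the bi-$K$-invariant analogue of Section 6.

**Lemma 13.** (i) Let $\chi$ be a character of $\mathcal Z_G$ and $\psi\in C^\infty(K\backslash G/K)$ with $R_Z\psi=\chi(Z)\psi$. If $\Xi^\wedge(Z_j)=\chi(Z_j)$ for $1\le j\le n$, then $\psi=\psi(e)\Psi_\Xi$. (ii) $\Xi\mapsto(\Xi^\wedge(Z_1),\dots,\Xi^\wedge(Z_n))$ induces a bijection $X_{\mathrm{unr}}(T)/S_n\to\mathbb C^n$. The same holds for $G_o$.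

*Proof.* (i) A $K$-invariant polynomial on $\mathfrak p$ is determined by its restriction to diagonal matrices, which is symmetric, hence a polynomial in power sums. So $\mathbb C[\mathfrak p]^K$ is generated by the $\mathrm{tr}(X^j)$, $1\le j\le n$. Now repeat Lemmas 6, 7 and Proposition 8 with $K$ in place of $K_o$, only $Z_j$'s and no $z_i$'s. The function $\psi$ is analytic by (4) (with $\chi(C)$), and $(R_u\psi)(e)=c(u)\psi(e)$ with $c(u)$ depending only on $u$ and the $\chi(Z_j)$, $j\le n$. The same holds for $\Psi_\Xi$ with the same $c(u)$, and $\Psi_\Xi(e)=1$. So $\psi-\psi(e)\Psi_\Xi$ has vanishing Taylor coefficients at $e$, and is $0$.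

(ii) Let $\mathfrak a$ be the real diagonal matrices and $\mathfrak n=\mathrm{Lie}(N)$. From $\mathfrak g=\mathfrak n\oplus\mathfrak a\oplus\mathfrak k$ we get $\mathcal U=\mathcal U(\mathfrak a_{\mathbb C})\oplus(\mathfrak n_{\mathbb C}\mathcal U+\mathcal U\mathfrak k_{\mathbb C})$. As every $R_u\phi_\Xi$ is left $N$-invariant and $\phi_\Xi$ is right $K$-invariant, $(R_u\phi_\Xi)(e)=0$ for $u\in\mathfrak n_{\mathbb C}\mathcal U+\mathcal U\mathfrak k_{\mathbb C}$. So by Lemma 2, $\Xi^\wedge(Z)$ is the value of the $\mathcal U(\mathfrak a_{\mathbb C})$-component of $Z$ at the differential of $\Xi\delta_B^{1/2}$, which is $E_{ii}\mapsto c_E(\mu_i+\frac{n+1-2i}2)$ with $c_{\mathbb R}=1$, $c_{\mathbb C}=2$. Modulo lower degree, the component of $Z_j$ is the image of $\tau_j$ in $S(\mathfrak g_{\mathbb C})/(\mathfrak n+\mathfrak k)S(\mathfrak g_{\mathbb C})$. As a function this is the restriction of $\mathrm{tr}(X^j)$ to $(\mathfrak n+\mathfrak k)^\perp=\mathrm{Lie}(B)\cap\mathfrak p=\mathfrak a$,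 i.e. $\sum_iE_{ii}^j$. So $\Xi^\wedge(Z_j)$ is a polynomial in $\mu$ with top-degree part $c_E^j\sum_i\mu_i^j$. It is $S_n$-symmetric, because $\Psi_{w\Xi}=\Psi_\Xi$ for $w\in S_n$ (Harish-Chandra). By induction on degree, the $\Xi^\wedge(Z_j)$, $j\le n$, generate $\mathbb C[\mu]^{S_n}$. As there are $n$ of them, they are algebraically independent, and the map $\mathbb C^n/S_n\to\mathbb C^n$ is bijective. $\square$

## 12. Local rigidity, entire dependence and growth

**Proof of B(1).** Equation (4) holds for the distribution $D$, so $D$ is a real analytic function on $U$. Steps 2 and 3 of Proposition 8 use only the germ of the function along $K_o\subset U$. So they apply to $D-D(e)\mathcal W_{\xi,\Xi}$: all its derivatives at $e$ vanish, hence it vanishes near $e$. It descends to an analytic function on the connected set $U/K$, so it is $0$.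

**Proof of B(2).** *Purpose of the argument:* to write $\mathcal W_s$ (for $(\xi,\Xi)$ corresponding to $s$) near any $s^0$ as a Cauchy integral over a circle on which $v\ne0$. Let $s^0,N,d$ be as in Proposition 12, and write $s=s^0+\lambda d+s'$ with $s'$ in a complement of $\mathbb Cd$. Choose $r>0$ and a polydisc $\Delta'\ni0$ such that all points with $|\lambda|\le r$, $s'\in\Delta'$ lie in $\Omega_N$, and $v(s^0+\lambda d+s')\ne0$ for $|\lambda|=r$, $s'\in\Delta'$. This is possible since $v(s^0+\lambda d)$ has isolated zeros and the circle is compact.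

Fix $s'\in\Delta'$. On $|\lambda|\le r$, $v$ is not identically zero. At any $\lambda_0$ in the closed disc, Lemma 11 at the point $s^0+\lambda_0d+s'$, direction $d$, gives $V_s=(\lambda-\lambda_0)^mV'_\lambda$ near $\lambda_0$, with $V'_\lambda\in\mathrm{Sh}$ for all $\lambda$ near $\lambda_0$ and $V'_{\lambda_0}\ne0$, as in Proposition 12. By Proposition 8, $V'_{\lambda_0}(e)\ne0$. So near $\lambda_0$, $\mathcal W_s=V'_\lambda/V'_\lambda(e)$ by uniqueness. Hence $\lambda\mapsto\mathcal W_s(g)$ is holomorphic near the closed disc. On $|\lambda|=r$ it equals $V_s(g)/v(s)$. So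
$$\mathcal W_{s^0+\lambda d+s'}(g)=\frac1{2\pi i}\oint_{|\zeta|=r}\frac{V_{s^0+\zeta d+s'}(g)}{v(s^0+\zeta d+s')}\,\frac{d\zeta}{\zeta-\lambda}\qquad(|\lambda|<r).\tag{12}$$
The right side is smooth in $(\lambda,s',g)$ and holomorphic in $(\lambda,s')$. As $s^0$ was arbitrary and (7) is an affine bijection, the first two assertions follow. Invariance under $S_{n-1}\times S_n$ follows from uniqueness, since $\xi^\wedge,\Xi^\wedge$ (by $\Psi_{w\Xi}=\Psi_\Xi$, and likewise for $\xi$), $\omega$ and $\Omega$ are invariant.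

**Proof of B(3).** By (12) at $\lambda=0$, $s'=0$, it suffices to bound $R_uV_s(g)$ for $s$ in a compact set $Q\subset\Omega_N$. Lemma 10 applied with $R_u\Phi_s$ (derivative in $g$) in place of $\Phi_s$ yields $R_uV_s$. Its estimate reduces the problem to bounding $R_{Y_1}\cdots R_{Y_m}$, $Y_i\in\mathfrak k$, applied in the variable $k$ to $R_u\Phi_s(k,g)$, with $m\le m_0$ where $m_0$ is independent of $u$. Since $k\,e^{tY}x=kx\,e^{t\mathrm{Ad}(x^{-1})Y}$, with $x=k_og$ such a derivative is
$$\int_{K_o}\big(R_{\mathrm{Ad}(x^{-1})(Y_1\cdots Y_m)\,u}\,\phi_\Xi\big)(kx)\,dk_o.$$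
The element $\mathrm{Ad}(x^{-1})(Y_1\cdots Y_m)$ has coefficients $O(\|g\|^{2m})$ in a fixed basis of $U_m$, as $\|k_og\|=\|g\|$. For $u'\in\mathcal U$, $R_{u'}\phi_\Xi$ is left $B$-equivariant under $\Xi\delta_B^{1/2}$. So $|R_{u'}\phi_\Xi(y)|\le C_{u'}|(\Xi\delta_B^{1/2})(b(y))|\le C_{u'}\|y\|^{c'}$, locally uniformly in $\Xi$, because $b(y)^{\pm1}$ has entries bounded by $\|y\|$. So $c=2m_0+c'$ works for all $u$.

## 13. Product formulas and the converse

**Proof of B(4).** Write $\mathcal W=\mathcal W_{\xi,\Xi}$. The function $g'\mapsto\int_K\mathcal W(gkg')\,dk$ is bi-$K$-invariant, has $R_Z$-eigenvalue $\Xi^\wedge(Z)$, and has value $\mathcal W(g)$ at $e$. So Lemma 13(i) gives the second formula. On $G_o$ consider $H(h)=\int_{K_o}\mathcal W(h^{-1}kg)\,dk$. It is right $K_o$-invariant because $\mathcal W$ is left $K_o$-invariant, and left $K_o$-invariant by averaging. By Lemma 1, $(R_zH)(h_1)=\int_{K_o}(L_z\mathcal W)(h_1^{-1}kg)\,dk=\xi^\wedge(z)H(h_1)$, and $H(e)=\mathcal W(g)$. So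 Lemma 13(i) on $G_o$ gives $H(h)=\mathcal W(g)\Psi_\xi(h)$; replacing $h$ by $h^{-1}$ gives the third formula. Put $g=e$ there: $\mathcal W(hk)=\mathcal W(h)$ for $k\in K_o\subset K$, and $\mathcal W(e)=1$, so $\mathcal W(h)=\Psi_\xi(h^{-1})$.

**Proof of B(5).** Choose $x$ with $W(x)\ne0$ and put $\psi(g)=W(x)^{-1}\int_KW(xkg)\,dk$. It is left $K$-invariant by averaging and right $K$-invariant, with $\psi(e)=1$, $R_Z\psi=\chi(Z)\psi$. By Lemma 13(ii) choose $\Xi$ with $\Xi^\wedge(Z_j)=\chi(Z_j)$ for $j\le n$. By Lemma 13(i), $\psi=\Psi_\Xi$, so $\chi=\Xi^\wedge$; uniqueness up to $S_n$ is Lemma 13(ii). Similarly $\psi_o(h)=W(x)^{-1}\int_{K_o}W(h^{-1}kx)\,dk$ is bi-$K_o$-invariant on $G_o$, $\psi_o(e)=1$, with $R_z$-eigenvalue $\chi_o(z)$ by Lemma 1 as above. This gives $\chi_o=\xi^\wedge$, with uniqueness up to $S_{n-1}$. The multiplicity statement is Theorem A together with Lemma 4.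

## 14. The determinant-twisted space for $E=\mathbb R$

Here $E=\mathbb R$ and we prove B(6). Let $\mathrm{Sh}^-=\mathrm{Sh}^-(\xi,\Xi)$ be the space of $W\in C^\infty(G/K)$ with $L_zW=\xi^\wedge(z)W$, $R_ZW=\Xi^\wedge(Z)W$ and $W(kg)=\det(k)W(g)$ for $k\in O(n-1)$.

**Step 1: decompose.** As $\mathrm{Ad}(O(n-1))$ is trivial on $\mathcal Z_{G_o}$, $L(k)$ preserves the space in B(6) for $k\in O(n-1)$. Taking $k$ with $k^2=1$, $\det k=-1$, we see that the space is the direct sum of the $\pm1$-eigenspaces of $L(k)$, which are $\mathrm{Sh}(\xi,\Xi)$ (by Lemma 4) and $\mathrm{Sh}^-$. It remains to prove $\dim\mathrm{Sh}^-=1$. For $n=2$ this is the line of odd solutions of (3).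

**Step 2: upper bound, by the argument of Section 6 with covariants.** Let $\Delta=\det[v,Av,\dots,A^{n-2}v]$, and let $p\in\mathbb C[\mathfrak p]$ satisfy $k\cdot p=\det(k)p$ for $k\in K_o$. By Weyl's theorem, functionals on $(\mathbb C^{n-1})^{\otimes m}$ of type $\det$ under $O(n-1,\mathbb C)$ are combinations of products of one determinant tensor $\varepsilon$ and pairings. After contraction with copies of $A$ and $v$, terms in which two slots of $\varepsilon$ are joined by a symmetric matrix $A^i$ vanish. Thus $p$ is a combination of terms $\det[A^{i_1}v,\dots,A^{i_{n-1}}v]\cdot r$ with $r$ invariant. By Cayley–Hamilton each $A^iv$ is a combination of $v,\dots,A^{n-2}v$ with invariant coefficients, so each such determinant is an invariant times $\Delta$. Hence $p\in\Delta\cdot\mathbb C[\mathfrak p]^{K_o}$.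

Let $W\in\mathrm{Sh}^-$ and $\ell(u)=(R_uW)(e)$. As in Proposition 8, $W$ is analytic and determined by $\ell$, and $\ell$ satisfies (a), (c) and $\ell(\mathrm{Ad}(k)u)=\det(k)\ell(u)$ for $k\in K_o$. In the induction of Lemma 7, $p$ may now be replaced by its projection $\int_{K_o}\det(k)\,\mathrm{Ad}(k)p\,dk$ to the $\det$-isotypic part, which is $\Delta r$ with $r$ invariant. By Lemma 5, as in Lemma 6, $\mathrm{sym}(\Delta r)-\sum_ay_a\,\mathrm{sym}(\Delta)\,Y_a\in U_{m-1}\mathfrak k_{\mathbb C}+U_{m-1}$. By (c), $\ell(y_a\,\mathrm{sym}(\Delta)Y_a)=\xi^\wedge(y_a^\top)\Xi^\wedge(Y_a)\,\ell(\mathrm{sym}(\Delta))$. So $\ell$ is determined by the number $\ell(\mathrm{sym}(\Delta))$, and $\dim\mathrm{Sh}^-\le1$.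

**Step 3: a signed kernel.** Put $q_s^-=q_s\prod_{j=1}^{n-1}\mathrm{sgn}(f_jf_j')$, continuous on $G$ for $s\in\mathcal C$. By (5), $\mathrm{sgn}(f_jf'_j)$ is left $B$-invariant and changes by $\mathrm{sgn}(\tau_j)$ under $x\mapsto xb_o$. So $q_s^-$ satisfies (6) with an extra factor $\mathrm{sgn}\det b_o$. Put
$$p_s^-(x)=\int_{K_o}\det(k_o)\,q_s^-(xk_o^{-1})\,dk_o,\qquad W_s^-(g)=\int_Kp_s^-(k)\phi_\Xi(kg)\,dk.$$
Lemma 3 on $G_o$ applied to $F_o(y)=\mathrm{sgn}(\det y)\,q_s^-(xy^{-1})\,\phi_\xi(yh)$, for which the two sign factors cancel in $F_o(b_oy)=\delta_{B_o}(b_o)F_o(y)$, gives, as in Step 3 of Lemma 9,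
$$p_s^-(xh)=\mathrm{sgn}(\det h)\int_{K_o}\det(k_o)\,q_s^-(xk_o^{-1})\,\phi_\xi(k_oh)\,dk_o\qquad(h\in G_o),\tag{13}$$
and (9) holds for $p_s^-,W_s^-$. Taking $h\in K_o$ in (9) and (13) gives $W_s^-(h^{-1}g)=\det(h)W_s^-(g)$. Applying $R_z$ in $h$ at $h=e$, where $\mathrm{sgn}(\det h)=1$, gives $L_zW_s^-=\xi^\wedge(z)W_s^-$. So $W_s^-\in\mathrm{Sh}^-(s)$ for $s\in\mathcal C$.

**Step 4: continue and divide.** As in (10), $W_s^-(g)=\int_Kq_s^-(k)\int_{K_o}\det(k_o)\phi_\Xi(kk_og)\,dk_o\,dk$. Lemma 10 with signs and the identity theorem give $V_s^-\in\mathrm{Sh}^-(s)$ on $\Omega_N$, extending $D_N(s)W_s^-$. Suppose $W^-_{s^1}(g_1)\ne0$ for $s^1=(1,\dots,1)$ and some $g_1\in G$. Then $s\mapsto V^-_s(g_1)$ is not identically zero on $\Omega_N$, and the proof of Proposition 12, with $v(s)$ replaced by $V_s^-(g_1)$, shows $\mathrm{Sh}^-(s^0)\ne0$ for all $s^0$. So it remains to see $W^-_{s^1}\not\equiv0$. Positivity is no longer available, and the next lemma replaces it.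

**Lemma 14.** ($E=\mathbb R$.) Let $\Xi$ be real with $\mu_i-\mu_{i+1}\ge1$ for $1\le i<n$. Let $p\in C(G)$ satisfy $p(bx)=(\Xi^{-1}\delta_B^{1/2})(b)p(x)$ and put $F_p(g)=\int_Kp(k)\phi_\Xi(kg)\,dk$. If $F_p\equiv0$, then $p\equiv0$. The same holds for $G_o$.

*Proof.* **Step (i): reduce to $p(e)=0$.** As in (9), $F_p(h^{-1}g)=F_{R(h)p}(g)$. So it suffices to show that $F_p\equiv0$ implies $p(e)=0$, and to apply this to all $R(h)p$.

**Step (ii): pass to the lower unipotent group $\bar N$.** Recall the formula $\int_KF(k)dk=c\int_{\bar N}F(\bar n)d\bar n$, with a constant $c>0$, for $F$ as in Lemma 3. Let $a=\mathrm{diag}(a_1,\dots,a_n)$ with $a_1\ge\cdots\ge a_n>0$. Substituting $\bar n\mapsto a\bar na^{-1}$, which multiplies $d\bar n$ by $\delta_B(a)^{-1}$,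
$$F_p(a)=c\int_{\bar N}p(\bar n)\phi_\Xi(\bar na)\,d\bar n=c\,(\Xi\delta_B^{-1/2})(a)\int_{\bar N}p(a\bar na^{-1})\phi_\Xi(\bar n)\,d\bar n.\tag{14}$$

**Step (iii): find an integrable bound independent of $a$.** Let $\beta_j(g)$ be the Euclidean norm of the vector of all $j\times j$ minors of the bottom $j$ rows. It is right $K$-invariant, so if $b(g)=\mathrm{diag}(t)u$, then $\beta_j(g)=|t_{n-j+1}\cdots t_n|$. The minor of $a\bar na^{-1}$ with the bottom $j$ rows and column set $S$ is that of $\bar n$ times $\prod_{i>n-j}a_i/\prod_{i\in S}a_i\le1$, and for $S$ the last $j$ columns it equals $1$. So $1\le\beta_j(a\bar na^{-1})\le\beta_j(\bar n)$. Let $\Lambda=\Xi\delta_B^{-1/2}=\prod|t_i|^{\lambda_i}$. Then $\lambda_i-\lambda_{i+1}=\mu_i-\mu_{i+1}-1\ge0$. Since $|t_{n+1-j}|=\beta_j/\beta_{j-1}$ (with $\beta_0=1$),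
$$\Lambda(b(g))=|\det g|^{\lambda_1}\prod_{j<n}\beta_j(g)^{\lambda_{n+1-j}-\lambda_{n-j}},$$
with nonpositive exponents of the $\beta_j$. So $\Lambda(b(\bar n))\le\Lambda(b(a\bar na^{-1}))$ and $\Lambda(b(\bar n))\le1$. Note $\Xi^{-1}\delta_B^{1/2}=\Lambda^{-1}$ and $\phi_\Xi=(\Lambda\delta_B)(b(\cdot))$. With $C_0=\sup_K|p|$,
$$|p(a\bar na^{-1})\phi_\Xi(\bar n)|\le C_0\,\Lambda(b(a\bar na^{-1}))^{-1}\Lambda(b(\bar n))\,\delta_B(b(\bar n))\le C_0\,\delta_B(b(\bar n)),$$
and $\int_{\bar N}\delta_B(b(\bar n))\,d\bar n=c^{-1}<\infty$, by the formula in Step (ii) for $F=\delta_B(b(\cdot))$.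

**Step (iv): take the limit.** Let all $a_i/a_{i+1}\to\infty$. Then $a\bar na^{-1}\to e$, and by dominated convergence (14) gives $(\Xi\delta_B^{-1/2})(a)^{-1}F_p(a)\to c\,p(e)\int_{\bar N}\phi_\Xi(\bar n)\,d\bar n$. The last integral is positive, and finite since $\phi_\Xi(\bar n)\le\delta_B(b(\bar n))$. As $F_p\equiv0$, $p(e)=0$.

The proof for $G_o$ is the same if $n-1\ge2$. If $n-1=1$, then $G_o=B_o$, so $F_p(e)=p(e)$ and $p$ is determined by $p(e)$. $\square$

**Step 5: $W^-_{s^1}\not\equiv0$.** By (7), for real $s\in\mathcal C$,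
$$\mu_{n-m}-\mu_{n-m+1}=s_m+s'_m+1\ge1\ (1\le m\le n-1),\qquad\nu_m-\nu_{m+1}=s_m+s'_{m+1}+1\ge1\ (1\le m\le n-2).$$
So Lemma 14 applies at $s^1$ to both $\Xi$ and $\xi$. Suppose $W^-_{s^1}\equiv0$. Since $W^-_{s^1}=F_p$ for $p=p^-_{s^1}$, Lemma 14 gives $p^-_{s^1}\equiv0$. For $x\in G$ consider $\tilde p(y)=\mathrm{sgn}(\det y)\,q^-_{s^1}(xy^{-1})$ on $G_o$. It satisfies $\tilde p(b_oy)=(\xi^{-1}\delta_{B_o}^{1/2})(b_o)\tilde p(y)$, and by (13) its transform is
$$\int_{K_o}\tilde p(k_o)\phi_\xi(k_oh)\,dk_o=\mathrm{sgn}(\det h)\,p^-_{s^1}(xh)=0\qquad(h\in G_o).$$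
By Lemma 14 on $G_o$, $\tilde p\equiv0$, so $q^-_{s^1}(x)=\tilde p(e)=0$. As $x$ was arbitrary, this contradicts $f\not\equiv0$ (Lemma 9). Hence $W^-_{s^1}\not\equiv0$, so $\dim\mathrm{Sh}^-(\xi,\Xi)=1$ by Steps 2 and 4, and the $SO(n-1)$-space has dimension $2$. This completes the proof of Theorem B. $\blacksquare$
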